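# Curves with one point at infinity and normal integer parts of real closed fields

## 1. Function fields with a distinguished place

Let $L$ be a function field in one variable with full constant field $\mathbb Q$. This means that $L$ is a finitely generated field of transcendence degree $1$ over $\mathbb Q$, and that only the rational numbers are algebraic over $\mathbb Q$ in $L$. A place $P$ of $L$ is given by its valuation ring $O_P$, a ring with $\mathbb Q\subsetneq O_P\subsetneq L$ that contains $u$ or $u^{-1}$ for every $u\in L^\times$. Such a ring is a discrete valuation ring with a surjective valuation $v_P:L^\times\to\mathbb Z$, and its residue field has finite degree $\deg P$ over $\mathbb Q$. We call $P$ a pole of $u$ if $v_P(u)<0$. An element without poles is constant, that is, rational.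

If $L'/L$ is finite, a place $P'$ of $L'$ lies over $P$ when $O_{P'}\cap L=O_P$. Then $e(P'|P)$ is the ramification index and $f(P'|P)$ the degree of the residue field extension. When both constant fields are $\mathbb Q$, we have $\deg P'=f(P'|P)\deg P$. For $n\ge 0$ let $\mathcal L(nP)$ be the space of $u\in L$ with no pole outside $P$ and $v_P(u)\ge -n$, let $\ell(nP)$ be its dimension over $\mathbb Q$, and let $g$ be the genus of $L$.

We use the following textbook facts (H. Stichtenoth, *Algebraic Function Fields and Codes*, Chapters 1 and 3).

* (F1) For each place $P$ some nonconstant $f\in L$ has $P$ as its only pole.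
* (F2) For nonconstant $x\in L$, the integral closure of $\mathbb Q[x]$ in $L$ is the intersection of the $O_Q$ over all places $Q$ that are not poles of $x$.
* (F3) (Riemann–Roch) $\ell(nP)=n\deg P+1-g$ for large $n$.
* (F4) (Hurwitz, Dedekind) For finite $L'/L$ with the same constant field $\mathbb Q$: $2g'-2=[L':L](2g-2)+\deg\mathrm{Diff}$, with $\mathrm{Diff}\ge\sum_{P'}(e(P'|P)-1)P'$.
* (F5) $\sum_{P'|P}e(P'|P)f(P'|P)=[L':L]$.
* (F6) The integral closure of $O_P$ in $L'$ is $\bigcap_{P'|P}O_{P'}$, and $\mathrm{Tr}_{L'/L}$ maps it into $O_P$.

**Definition 1.1.** For a place $P$ of $L$ put $R_P=\bigcap_{Q\neq P}O_Q$, the ring of functions with no pole outside $P$. The principal part of $u\in L$ at $P$ is its class in $L/O_P$. We say that $(L,P)$ *realizes all principal parts* if $R_P+O_P=L$.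

Always $R_P\cap O_P=\mathbb Q$, because an element of the intersection has no poles. So if $(L,P)$ realizes all principal parts, each principal part comes from an element of $R_P$ that is unique up to a rational constant.

**Example 1.2 (line and conic).** Take $L=\mathbb Q(x)$ and $P=\infty$. Then $R_P=\mathbb Q[x]$, and division with remainder shows that every rational function is a polynomial plus a function finite at $\infty$. All principal parts are realized.

Now take $L=\mathbb Q(x,b)$ with $b^2=2x^2+1$. At a place $P$ over $x=\infty$ the function $b/x$ has residue a square root of $2$, so $f\ge2=[L:\mathbb Q(x)]$. By (F5), $P$ is the only place over $\infty$, with $e=1$ and $\deg P=2$. An element $p+qb$ with $p,q\in\mathbb Q(x)$ is integral over $\mathbb Q[x]$ only if its trace $2p$ and norm $p^2-q^2(2x^2+1)$ are polynomials. Since $2x^2+1$ is squarefree, this forces $p,q\in\mathbb Q[x]$. So $R_P=\mathbb Q[x]+\mathbb Q[x]b$ by (F2). Write $\sqrt2$ for the residue of $b/x$. If $v_P(u)=-j<0$ and $u/x^j$ has residue $p+q\sqrt2$ with $p,q\in\mathbb Q$, then $u-(px^j+qbx^{j-1})$ has value larger than $-j$. Repeating this, we reach $O_P$. All principal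 parts are realized.

**Example 1.3 (a cubic).** Take $L=\mathbb Q(x,y)$ with $y^2=x^3+1$. Over $x=\infty$ we have $2v_P(y)=3v_P(x)$, so $e=2$ and $P$ is the only place over $\infty$. As before $R_P=\mathbb Q[x]+\mathbb Q[x]y$, since $x^3+1$ is squarefree. For polynomials $p,q$ the value $v_P(p)=-2\deg p$ is even and $v_P(qy)=-3-2\deg q$ is odd, so $v_P(p+qy)$ is the smaller of the two and never equals $-1$. But $v_P(y/x)=-1$. Hence $y/x\notin R_P+O_P$, and a principal part is missing.

**Lemma 1.4.** If $(L,P)$ realizes all principal parts, then $L$ has genus $0$.

*Proof.* Let $W_n=\{u\in L:v_P(u)\ge-n\}$. If $\pi$ has $v_P(\pi)=1$, multiplication by $\pi^{j}$ identifies $W_j/W_{j-1}$ with the residue field, so $\dim_{\mathbb Q} W_n/O_P=n\deg P$. The map $\mathcal L(nP)\to W_n/O_P$ is surjective: write $u\in W_n$ as $u=h+o$ with $h\in R_P$ and $o\in O_P$; then $v_P(h)\ge-n$, so $h\in\mathcal L(nP)$. Its kernel is $R_P\cap O_P=\mathbb Q$. Hence $\ell(nP)=n\deg P+1$ for all $n\ge0$, and (F3) gives $g=0$. $\blacksquare$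

**Lemma 1.5.** Let $L_0\subseteq L$ be a finite extension of function fields with full constant field $\mathbb Q$, let $P$ be the only place of $L$ over the place $P_0$ of $L_0$, and suppose that both $(L_0,P_0)$ and $(L,P)$ realize all principal parts. Put $d=\deg P_0$, $e=e(P|P_0)$, $f=f(P|P_0)$. Then
$$(e-1)fd\le 2ef-2. \tag{1}$$
Consequently $e=1$ if $d\ge4$, and also $e=1$ if $d=3$ and $f=1$.

*Proof.* By (F5), $[L:L_0]=ef$, and $\deg P=fd$. Both genera are $0$ by Lemma 1.4. The different is at least $(e-1)P$, so (F4) gives $-2\ge-2ef+(e-1)fd$, which is (1). If $e\ge2$ and $d\ge4$, then $e-1\ge e/2$, so $(e-1)fd\ge\frac e2\cdot 4f=2ef$, against (1). If $e\ge 2$, $d=3$ and $f=1$, then (1) reads $3(e-1)\le2(e-1)$, which is false. $\blacksquare$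

**Example 1.6 (the thresholds, by hand).** Let $\pi(x)=x^d-2$, which is irreducible over $\mathbb Q$. Let $L_0=\mathbb Q(x)$, let $P_0$ be the zero of $\pi$ (of degree $d$), and let $L=L_0(y)$ with $y^2=\pi(x)$. Then $P_0$ ramifies with $e=2$, $f=1$. The constant field of $L$ is $\mathbb Q$, since a quadratic constant extension would be unramified. For $d=1$ we have $L=\mathbb Q(y)$. For $d=2$ we have $(x-y)(x+y)=2$, so $L=\mathbb Q(x+y)$. Both have genus $0$. For $d=3$ or $4$, (F4) gives $2g-2\ge-4+d\ge-1$, so $g\ge1$ and some principal part at $P$ is missing. Once the degree of the distinguished place reaches $3$, ramification costs genus.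

Here is what all this is for. Sections 2 to 5 show that, under a suitable finiteness condition, a normal integer part of an ordered field produces a whole system of pairs $(L,P_L)$, ordered by inclusion, each realizing all principal parts. In a real closed field we can first make $\deg P_L$ as large as we like and then force ramification. Lemma 1.5 forbids this.

## 2. Integer parts of ordered fields

**Definition 2.1.** An integer part of an ordered field $E$ is a discretely ordered subring $Z\subseteq E$ (no element of $Z$ lies strictly between $0$ and $1$) such that for every $x\in E$ there is a unique $z\in Z$ with $z\le x<z+1$. It is *normal* if it is integrally closed in its field of fractions.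

For example, $\mathbb Z$ is a normal integer part of any archimedean ordered field. A real closed field (RCF) is an ordered field in which positive elements have square roots and polynomials of odd degree have roots. It is known that every RCF admits a truncation closed embedding into a field of Hahn series, and hence a corresponding truncation closed integer part, which is a model of Open Induction. The question (Question 12 of the abstract "New striking analogies between H. Hahn's fields of generalised series with real coefficients, G. H. Hardy's field of germs of real valued functions, a", https://www.mfo.de/document/1651c/OWR_2016_60.pdf) is: does every RCF admit a *normal* integer part? The answer is no.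

**Definition 2.2.** For an ordered field $E$ let $O_E=\{x\in E:|x|\le n\text{ for some }n\in\mathbb N\}$ be the ring of *finite* elements. If $|u|>1$ then $|u^{-1}|<1$, so $O_E$ is a valuation ring. Its maximal ideal $\mathfrak m_E$ consists of the infinitesimals. Let $v$ be the corresponding (natural) valuation, $vE$ its value group, and $k_E=O_E/\mathfrak m_E$.

So $v(x)<0$ exactly when $x$ is infinite, and $E$ is non-archimedean exactly when $vE\neq0$. The valuation is trivial on $\mathbb Q$. Elements algebraic over $\mathbb Q$ are finite: if $u^n=-\sum_{i<n}c_iu^i$ with $c_i\in\mathbb Q$ and $|u|\ge1$, dividing by $u^{n-1}$ gives $|u|\le\sum|c_i|$. The finiteness condition that we need is this.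

> $(*)$ Every finitely generated subfield $L\subseteq E$ has cyclic value group $vL$ and residue field $k_L$ of finite degree over $\mathbb Q$.

For $\mathbb Q(t)$ with $t>\mathbb Q$ the natural valuation is $-\deg$, and every subfield has value group inside $\mathbb Z$ and residue field $\mathbb Q$, so $(*)$ holds. It fails for $\mathbb R(t)$, because $\mathbb Q(\pi)\subset\mathbb R$ is its own residue field. It fails for $\mathbb Q(t)(s)$ with $s>\mathbb Q(t)$, because $v(s)<nv(t)<0$ for all $n\ge1$, and the value group is not cyclic.

**Theorem 2.3.** Let $E$ be a non-archimedean ordered field satisfying $(*)$. If $E$ has a normal integer part, then $vE\cong\mathbb Z$ or $[k_E:\mathbb Q]\le2$.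

**Corollary 2.4.** No non-archimedean RCF satisfying $(*)$ has a normal integer part. This applies to:

* every non-archimedean RCF of transcendence degree $1$ over $\mathbb Q$, in particular the real closure $\mathbb Q(t)^{rc}$ of $\mathbb Q(t)$ with $t$ infinite;
* every non-archimedean real closed subfield of $\Omega=\bigcup_{k,n}k((t^{1/n}))$ ($k$ ranging over number fields contained in $\mathbb Q^{rc}$, $n\ge1$), including $\Omega$ itself, which has transcendence degree $2^{\aleph_0}$.

In $\Omega$ the letter $t$ denotes a positive infinitesimal.

## 3. Dividing by integers: from $Z$ to a $\mathbb Q$-algebra and back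

Rational denominators let us take traces and count dimensions, so we trade $Z$ for a $\mathbb Q$-algebra.

**Lemma 3.1.** Let $Z$ be a normal integer part of $E$, and put $A=\{z/n:z\in Z,\ n\ge1\}$. Then (a) $A$ is a normal $\mathbb Q$-algebra; (b) $A+O_E=E$; (c) $A\cap O_E=\mathbb Q$. Moreover (d) $\mathbb Q$ is algebraically closed in $K=\operatorname{Frac}A\subseteq E$, and (e) every element of $A\setminus\mathbb Q$ is infinite and transcendental over $\mathbb Q$.

*Proof.* (a) $A$ is a localization of the normal ring $Z$. (b) For $x\in E$ take $z\in Z$ with $z\le x<z+1$; then $x-z\in O_E$. (c) Clearly $\mathbb Q\subseteq A\cap O_E$. If $z/n$ is finite, then $z$ is finite, so there is $m\in\mathbb Z$ with $m\le z<m+1$. Both $m$ and $z$ belong to $Z$ and both are integer parts of the element $z$. By uniqueness $z=m$, so $z/n\in\mathbb Q$. (d) If $\alpha\in K$ is algebraic over $\mathbb Q$, it is integral over $\mathbb Q\subseteq A$, so $\alpha\in A$ by (a). Algebraic elements are finite, so $\alpha\in A\cap O_E=\mathbb Q$. (e) Such an element is infinite by (c), hence not algebraic. $\blacksquare$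

**Lemma 3.2.** Let $E$ be an ordered field and $A\subseteq E$ a normal $\mathbb Q$-subalgebra with $A\cap O_E=\mathbb Q$ and $A+O_E=E$, and let $\varphi:A\to\mathbb Q$ be a ring homomorphism. Then $Z=\varphi^{-1}(\mathbb Z)$ is a normal integer part of $E$.

*Proof.* The map $\varphi$ is the identity on $\mathbb Q$. If $z\in Z$ and $0<z<1$, then $z\in A\cap O_E=\mathbb Q$, so $z=\varphi(z)\in\mathbb Z$, a contradiction. So $Z$ is discretely ordered. This gives uniqueness of integer parts, because two integer parts of the same element differ by less than $1$. For existence, let $y\in E$ and write $y=b+o$ with $b\in A$, $o\in O_E$. Put $b'=b-\varphi(b)$. Then $b'\in\ker\varphi\subseteq Z$ and $y-b'=o+\varphi(b)$ is finite. So $n\le y-b'<n+1$ for some $n\in\mathbb Z$, and $b'+n\in Z$ is as required. For normality, let $y\in\operatorname{Frac}Z\subseteq\operatorname{Frac}A$ be integral over $Z$. Then $y\in A$ because $A$ is normal. Applying $\varphi$ to the integral equation, we see that the rational number $\varphi(y)$ is integral over $\mathbb Z$, so $\varphi(y)\in\mathbb Z$ and $y\in Z$. $\blacksquare$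

**Example 3.3.** For $E=\mathbb Q(t)$ with $t$ infinite, take $A=\mathbb Q[t]$ and $\varphi(p)=p(0)$. By Example 1.2 and Lemma 3.2, $\{p\in\mathbb Q[t]:p(0)\in\mathbb Z\}$ is a normal integer part.

For the conic field $E=\mathbb Q(x,b)\subset\mathbb Q(x)^{rc}$ with $x$ infinite and $b=\sqrt{2x^2+1}>0$, the ring $O_E$ contains $\mathbb Q$ and omits $x$, so it belongs to a pole of $x$. The only pole of $x$ is the place $P$ of Example 1.2, so $O_E=O_P$. Take $A=R_P=\mathbb Q[x,b]$ and let $\varphi$ be evaluation at the rational point $x=0$, $b=1$. Again Lemma 3.2 gives a normal integer part. Here $k_E=\mathbb Q(\sqrt2)$ and $vE\cong\mathbb Z$.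

## 4. Truncation, and choosing other representatives

In $\Omega$, the natural way to produce an integer part is truncation. Let
$$Z=\Big\{m+\sum_{q<0}c_qt^q\Big\}\subset\Omega\qquad(m\in\mathbb Z,\ \text{finite sums, } q\in\mathbb Q,\ c_q\in\mathbb Q^{rc}).$$
This is a ring, since products of negative powers of $t$ are negative powers. It is discretely ordered, since an element with a nonzero term of negative exponent is infinite. Each $x\in\Omega$ is a finite sum of terms of negative exponent, plus a constant $c_0\in\mathbb Q^{rc}$, plus an infinitesimal. So $x$ has an integer part in $Z$: take the terms of negative exponent plus a suitable integer, namely $\lfloor c_0\rfloor$, or $c_0-1$ when $c_0\in\mathbb Z$ and the infinitesimal is negative. But $Z$ is not normal: $\sqrt2=(\sqrt2\,t^{-1})/t^{-1}$ lies in $\operatorname{Frac}Z$, is a root of $X^2-2$, and is not in $Z$.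

One might hope to turn this into a proof that *every* integer part fails, by finding an irrational algebraic number in $\operatorname{Frac}Z$. The conic of Example 3.3 shows that this cannot work directly. The element near $\sqrt2\,x$ need not be $\sqrt2\,x$. The choice $b=\sqrt{2x^2+1}=\sqrt2\,x+1/(b+\sqrt2\,x)$ has the same principal part, and $\mathbb Q[x,b]$ is normal with fraction field containing no irrational algebraic number. Any one principal part may thus be given a harmless representative $\sqrt2\,x+r$ with $r$ finite.

But inside $\mathbb Q(x)^{rc}$ every correction $r$ is algebraic over $\mathbb Q(x)$. The chosen representatives all live on algebraic curves, and on each of these curves *all* principal parts must be realized at once. That is the situation of Section 1.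

## 5. Proof of Theorem 2.3

Let $Z$ be a normal integer part of $E$, with $A$ and $K=\operatorname{Frac}A$ as in Lemma 3.1. Since $E$ is non-archimedean, Lemma 3.1(b) gives an infinite $x\in A$. Fix it.

**Step 1: $\operatorname{trdeg}_{\mathbb Q}K=1$.** This step makes sure that the finitely generated subfields of $K$ are function fields of curves. We have $\operatorname{trdeg}_{\mathbb Q} K\ge1$ because $x$ is transcendental. If $\operatorname{trdeg}_{\mathbb Q} K\ge2$, then $A$ contains algebraically independent $y_1,y_2$, both infinite. Let $L=\mathbb Q(y_1,y_2)$. By $(*)$ and $v(y_1)<0$, we may normalize $vL=\mathbb Z$. Put $d=[k_L:\mathbb Q]<\infty$ and $M=\max(-v(y_1),-v(y_2))>0$. Let $V_n$ be the $\mathbb Q$-span of the $y_1^iy_2^j$, $0\le i,j\le n$. It has dimension $(n+1)^2$, lies in $A$, and all its elements have value $\ge-2nM$. By Lemma 3.1(c), $V_n\cap O_E\subseteq\mathbb Q$. The quotient $V_n/(V_n\cap O_E)$ embeds in $\{u\in L:v(u)\ge-2nM\}/(O_E\cap L)$, which has a filtration with $2nM$ successive quotients isomorphic to $k_L$, hence dimension $2nMd$. So $(n+1)^2\le2nMd+1$ for all $n$, which is false for large $n$.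

**Step 2: the places $P_L$.** This step sets up the system of function fields. Call $L$ *admissible* if $L\subseteq K$ is a finitely generated field with $x\in L$. By Step 1 and Lemma 3.1(d), $L$ is a function field in one variable with full constant field $\mathbb Q$. The ring $O_E\cap L$ is a valuation ring of $L$ that contains $\mathbb Q$ and the nonrational element $1/x$, and omits $x$. So it is $O_{P_L}$ for a place $P_L$, which is a pole of $x$. Its residue field is $k_L$, so $\deg P_L=[k_L:\mathbb Q]$. If $L\subseteq L'$ are admissible, then $[L':L]<\infty$, because both are finitely generated of transcendence degree $1$. Moreover $P_{L'}$ lies over $P_L$, with $e(P_{L'}|P_L)=(vL':vL)$ and $f(P_{L'}|P_L)=[k_{L'}:k_L]$.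

**Step 3: for admissible $L$, the place $P_L$ is the only pole of $x$, and $A\cap L=R_{P_L}$, the integral closure of $\mathbb Q[x]$ in $L$.** This step identifies the trace of $A$ on $L$ with the ring of Section 1; it is where normality is used. Let $y\in A\cap L$ be nonconstant. By Lemma 3.1(e) it is infinite, so $P_L$ is a pole of $y$. Let $C_y$ be the integral closure of $\mathbb Q[y]$ in $L$. Since $L\subseteq\operatorname{Frac}A$, $y\in A$, and $A$ is normal, $C_y\subseteq A$. Suppose that $y$ has a pole $P_1\ne P_L$. By (F1) choose a nonconstant $h\in L$ whose only pole is $P_1$. Then $h\in O_Q$ for every $Q$ that is not a pole of $y$, so $h\in C_y\subseteq A$ by (F2). Also $h\in O_{P_L}\subseteq O_E$. So $h\in A\cap O_E=\mathbb Q$, a contradiction. Hence $P_L$ is the only pole of $y$.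

For $y=x$ this shows that $P_L$ is the only pole of $x$, and (F2) gives $C_x=\bigcap_{Q\ne P_L}O_Q=R_{P_L}$, with $C_x\subseteq A$. Conversely, every nonconstant $y\in A\cap L$ has no pole outside $P_L$, so $y\in R_{P_L}$. Constants lie in $R_{P_L}$ as well. Hence $A\cap L=R_{P_L}=C_x$.

**Step 4: for admissible $L$, the pair $(L,P_L)$ realizes all principal parts.** We know only that a given $a\in L$ is approximated by some $b\in A$, and $b$ may lie outside $L$. This step brings the approximation back into $L$ by a trace. Let $a\in L$ and take $b\in A$ with $b-a\in O_E$. Put $L'=L(b)$, which is admissible, and $D=[L':L]$. Every place of $L'$ over $P_L$ is a pole of $x$, so by Step 3 for $L'$ the only such place is $P_{L'}$.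

By Step 3, $b\in A\cap L'$ is integral over $\mathbb Q[x]$. Its trace $\mathrm{Tr}_{L'/L}(b)\in L$ is a sum of conjugates of $b$, hence integral over $\mathbb Q[x]$, so it lies in $A\cap L=R_{P_L}$. On the other hand $b-a\in O_E\cap L'=O_{P_{L'}}$. Because $P_{L'}$ is the only place over $P_L$, (F6) says that $O_{P_{L'}}$ is the integral closure of $O_{P_L}$ in $L'$, and $\mathrm{Tr}_{L'/L}(b-a)\in O_{P_L}$. (With further places over $P_L$ we would have no control of $b-a$ there.) Since $\mathrm{Tr}_{L'/L}(a)=Da$,
$$a=\tfrac1D\mathrm{Tr}_{L'/L}(b)-\tfrac1D\mathrm{Tr}_{L'/L}(b-a)\in R_{P_L}+O_{P_L}.$$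

**Step 5: the inequality for admissible fields.** This step makes Lemma 1.5 available. Let $L_0\subseteq L$ be admissible. Places of $L$ over $P_{L_0}$ are poles of $x$, so $P_L$ is the only one by Step 3. Both pairs realize all principal parts by Step 4. So Lemma 1.5 applies: with $d,e,f$ formed for $P_L|P_{L_0}$, we have $e=1$ if $d\ge4$, and also if $d=3$ and $f=1$.

**Step 6: growing the residue field, then ramifying.** This step produces a pair $L_0\subseteq L$ that violates Step 5. Suppose that $vE$ is not cyclic and $[k_E:\mathbb Q]\ge3$, possibly infinite. By $(*)$, $k_E$ is algebraic over $\mathbb Q$: a residue of $c'\in O_E$ lies in $k_{\mathbb Q(c')}$.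

*Residues.* Every $c\in k_E$ is the residue of an element of $K$. Indeed, lift $c$ to $c'\in O_E$ and take $b\in A$ with $b-c'x\in O_E$. Then $b/x-c'\in x^{-1}O_E\subseteq\mathfrak m_E$, so $b/x\in K$ has residue $c$. If $[k_E:\mathbb Q]\ge4$, do this for four $\mathbb Q$-linearly independent elements of $k_E$. If $[k_E:\mathbb Q]=3$, do it for a $\mathbb Q$-basis. Adjoining the elements $b$ to $\mathbb Q(x)$, we get an admissible $L_0$ with $d=\deg P_{L_0}\ge4$ in the first case, and with $k_{L_0}=k_E$, $d=3$ in the second.

*Values.* Since $vL_0$ is cyclic by $(*)$ and $vE$ is not, there is $\gamma\in vE\setminus vL_0$, and after replacing $\gamma$ by $-\gamma$ if necessary, $\gamma<0$. Pick $a\in E$ with $v(a)=\gamma$ and $b\in A$ with $b-a\in O_E$. Then $v(b)=\gamma$, because $v(b-a)\ge0>\gamma$. The field $L=L_0(b)$ is admissible and $e=(vL:vL_0)\ge2$. If $d=3=[k_E:\mathbb Q]$, then $k_{L_0}\subseteq k_L\subseteq k_E=k_{L_0}$, so $f=1$.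

In both cases Step 5 is violated. So $vE$ is cyclic or $[k_E:\mathbb Q]\le2$. In the first case $vE$ is nontrivial and torsion-free, so $vE\cong\mathbb Z$. $\blacksquare$

When $d=3$, filling up $k_E$ before ramifying matters. For $e=2$ and $d=3$, inequality (1) reads $3f\le4f-2$, which fails for $f=1$ but holds for every $f\ge2$.

## 6. Real closed fields satisfying $(*)$

*Proof of Corollary 2.4.* Let $F$ be a non-archimedean RCF. In $F$ every positive element has $n$-th roots for all $n\ge1$ (square roots and roots of $X^m-c$ with $m$ odd suffice). So $vF\neq0$ is divisible, hence not cyclic. The residue of $2^{1/n}\in F$ is a root of $X^n-2$, which is irreducible over $\mathbb Q$ by Eisenstein's criterion, so $[k_F:\mathbb Q]=\infty$. If $F$ satisfies $(*)$, Theorem 2.3 shows that $F$ has no normal integer part. It remains to check $(*)$ in the two cases.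

**Transcendence degree $1$.** The aim is $(*)$ for a non-archimedean RCF $F$ with $\operatorname{trdeg}_{\mathbb Q}F=1$. Let $L\subseteq F$ be finitely generated. If $L$ is algebraic over $\mathbb Q$, it is a number field. All its elements and their inverses are finite, so $vL=0$ and $k_L\cong L$. Otherwise $F$ is algebraic over $L$. If $v$ were trivial on $L$, every element of $F$ would be a root of a monic polynomial with coefficients in $L\subseteq O_F$, hence would lie in the integrally closed ring $O_F$, and $F$ would be archimedean. So $O_F\cap L$ is a valuation ring different from $L$. It contains the constant field of the function field $L$, a number field whose elements are finite. So it is the valuation ring of a place: $vL$ is cyclic and $k_L$ is finite over $\mathbb Q$. This covers $\mathbb Q(t)^{rc}$ with $t$ infinite.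

**Subfields of $\Omega$.** The aim is $(*)$ for all subfields of $\Omega$, and the fact that $\Omega$ itself is an RCF. Order $\Omega$ by the sign of the lowest coefficient. Its coefficients are real algebraic numbers, so an element is finite exactly when its $t$-adic value is $\ge0$, and the natural valuation is the $t$-adic one. The fields $k((t^{1/n}))$ form a directed system, since $k((t^{1/n}))$ and $k'((t^{1/m}))$ lie in $kk'((t^{1/nm}))$. A finitely generated subfield therefore lies in one $k((t^{1/n}))$. Its value group is a subgroup of $\frac1n\mathbb Z$, and its residue field is a subfield of the number field $k$. So $(*)$ holds for every subfield of $\Omega$. (The unique ordering of a real closed subfield, in which the positive elements are the nonzero squares, is the one induced from $\Omega$.)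

Each $k((t^{1/n}))$ is complete for a discrete valuation, hence henselian. A directed union of henselian fields is henselian: given a polynomial with a simple residue root, enlarge $k$ and $n$ until both the coefficients and the residue root are present, and lift there. The residue field of $\Omega$ is the real closed field $\mathbb Q^{rc}$, and its value group $\mathbb Q$ is divisible. By Engler–Prestel, *Valued Fields*, Theorem 4.3.7, $\Omega$ is real closed. Finally, $|\Omega|=2^{\aleph_0}$, since $\Omega$ is a countable union of sets of that size, and a field of this cardinality has transcendence degree $2^{\aleph_0}$ over $\mathbb Q$. $\blacksquare$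

## 7. Passing to residue fields of convex valuations

A convex valuation on an ordered field $F$ is a valuation $w$ whose valuation ring $O_w$ is a convex subset of $F$. Let $\mathfrak m_w$ be the maximal ideal and $F_w=O_w/\mathfrak m_w$ the residue field with the induced order. For example, if $F_0\subseteq F$ is a subfield, the convex hull of $F_0$ is such a ring. For $F_0=\mathbb Q$ it is $O_F$.

**Theorem 7.1.** If an RCF $F$ has a normal integer part, so does the residue field of every convex valuation on $F$. Hence an RCF having a convex valuation whose residue field is non-archimedean and satisfies $(*)$ has no normal integer part. Such fields exist in every infinite cardinality.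

**Step 1: restricting $Z$ to $O_w$.** This step proves the first assertion. Let $Z$ be a normal integer part of $F$. The convex ring $O_w$ contains $\mathbb Z$, hence $O_F$. So if $0\neq u\in\mathfrak m_w$, then $u^{-1}\notin O_w\supseteq O_F$ and $u\in\mathfrak m_F$. Thus $\mathfrak m_w\subseteq\mathfrak m_F$. Put $Z_w=Z\cap O_w$. An element of $Z_w\cap\mathfrak m_w$ is an infinitesimal of the discretely ordered ring $Z$, so it is $0$. The residue map therefore embeds $Z_w$ into $F_w$ as an ordered ring, and its image $\overline{Z_w}$ is discretely ordered.

For $x\in O_w$ take $z\in Z$ with $z\le x<z+1$. Then $x-1<z\le x$, so $z\in O_w$ by convexity, and $\bar z\le\bar x\le\bar z+1$. So $\bar z$ is an integer part of $\bar x$, or else $\bar x=\bar z+1$ and $\bar z+1$ is one. Uniqueness follows from discreteness.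

For normality, let $y\in\operatorname{Frac}(Z_w)\subseteq\operatorname{Frac}(Z)$ be integral over $Z_w$. Then $y\in Z$ since $Z$ is normal, and $y\in O_w$ since valuation rings are integrally closed. So $y\in Z_w$, and $\overline{Z_w}\cong Z_w$ is a normal integer part of $F_w$.

**Step 2: the residue field is real closed.** This step lets us apply Corollary 2.4 to $F_w$. A positive element of $F_w$ is $\bar x$ with $0<x\in O_w$. Its square root in $F$ is integral over $O_w$, so it lies in $O_w$, and we reduce it. A monic polynomial of odd degree over $F_w$ lifts to one over $O_w$. A root in $F$ is integral over $O_w$, so it lies in $O_w$, and it reduces to a root. So $F_w$ is an RCF. If it is non-archimedean and satisfies $(*)$, it has no normal integer part by Corollary 2.4. By Step 1, $F$ then has none.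

**Step 3: examples of every infinite cardinality $\kappa$.** Let $F_0=\mathbb Q(t)^{rc}$ with $t$ infinite. Order $F_0(t_i:i<\kappa)$ so that $t_i>F_0(t_j:j<i)$ for all $i$. This is done one variable at a time, the sign of a polynomial in $t_i$ being that of its leading coefficient, with unions at limits. Let $F$ be the real closure. Then $|F|=\kappa$. Let $O_w$ be the convex hull of $F_0$ in $F$. All elements of $F_0$ lie in $O_w$, so $w$ is trivial on $F_0$.

For $j<i$, $n\ge1$ and $c\in F_0$ we have $t_i>ct_j^n$, so $t_i/t_j^n>F_0$ and $w(t_i)<nw(t_j)<0$. Thus the $w(t_i)$ lie in distinct archimedean classes (the precise notion is recalled in Section 9). In a nontrivial integral combination of them, the term of the largest class dominates, so they are $\mathbb Q$-independent. Distinct monomials $\prod t_i^{n_i}$ therefore have distinct $w$-values. So every nonzero polynomial over $F_0$ in the $t_i$ is $c\mu(1+\varepsilon)$, with $0\ne c\in F_0$, $\mu$ a monomial, and $\varepsilon\in\mathfrak m_w$. A quotient of two such elements with value $0$ has trivial monomial part and residue in $F_0$. So the residue field of $F_0(t_i:i<\kappa)$ is $F_0$.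

Since $F$ is algebraic over $F_0(t_i:i<\kappa)$, $F_w$ is algebraic over $F_0$: divide an equation for $u\in O_w$ by a coefficient of minimal value and reduce. An ordered algebraic extension of the real closed field $F_0$ is $F_0$ itself, so $F_w=F_0$. This field is non-archimedean and satisfies $(*)$ by the proof of Corollary 2.4, so $F$ has no normal integer part. $\blacksquare$

## 8. A field with value group $\mathbb Q$ and residue field $\mathbb Q(\sqrt2)$

The bound $2$ in Theorem 2.3 is attained.

**Theorem 8.1.** There is an ordered field satisfying $(*)$ with value group $\mathbb Q$, residue field $\mathbb Q(\sqrt2)$, and a normal integer part.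

*Proof.* The building block is a conic as in Example 1.2. With $X=z+z^{-1}$ and $Y=\sqrt2(z-z^{-1})$ one has $Y^2=2(X^2-4)$. Both $X$ and $Y$ are fixed when $\sqrt2\mapsto-\sqrt2$ and $z\mapsto z^{-1}$ simultaneously. We do this for all roots of $z$ at once.

**The field and the ring.** The purpose here is to define $E$ and $A$. Let $M=\bigcup_n\mathbb Q(\sqrt2)(z^{1/n})$ with compatible roots $z^{1/n}$, ordered by $z^{1/n}>\mathbb Q(\sqrt2)$ for all $n$. Let $\sigma$ be the automorphism of $M$ with $\sqrt2\mapsto-\sqrt2$ and $z^q\mapsto z^{-q}$ for $q\in\mathbb Q$. It need not preserve the order. Let $B=\bigcup_n\mathbb Q(\sqrt2)[z^{\pm1/n}]$. It is a directed union of Laurent polynomial rings, which are normal. An element of $M$ integral over $B$ lies in some $\mathbb Q(\sqrt2)(z^{1/n})$ and is integral over $\mathbb Q(\sqrt2)[z^{\pm1/n}]$ for a suitable $n$, so $B$ is normal with fraction field $M$. Put $E=M^\sigma$ with the induced order, and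
$$A=B^\sigma=\Big\{\sum c_qz^q\ (\text{finite sums}):\ c_{-q}=\overline{c_q}\Big\},$$
where the bar is conjugation in $\mathbb Q(\sqrt2)$.

**The hypotheses of Lemma 3.2.** We check them one by one. *$A$ is normal:* an element of $\operatorname{Frac}A\subseteq M^\sigma$ integral over $A$ lies in $B$ and is $\sigma$-invariant, so it is in $A$. *$A\cap O_E=\mathbb Q$:* a finite element of $A$ has no positive exponents, hence by $c_{-q}=\overline{c_q}$ no negative ones, so it is $c_0=\overline{c_0}\in\mathbb Q$. Conversely $\mathbb Q\subseteq A\cap O_E$. *$A+O_E=E$:* expand $f\in E\cap\mathbb Q(\sqrt2)(z^{1/n})$ in powers of $z^{-1/n}$. It equals $\sum_{j=1}^mc_jz^{j/n}$ plus a finite element. Then $a=\sum_{j=1}^m(c_jz^{j/n}+\overline{c_j}z^{-j/n})$ lies in $A$, and $f-a\in E$ is finite, because the terms $\overline{c_j}z^{-j/n}$ are infinitesimal. *A homomorphism to $\mathbb Q$:* $\varphi(\sum c_qz^q)=\sum c_q$ is a ring homomorphism $A\to\mathbb Q(\sqrt2)$. Since $\overline{\sum c_q}=\sum c_{-q}=\sum c_q$, its values are rational. By Lemma 3.2, $E$ has a normal integer part.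

**The invariants of $E$.** It remains to identify the value group and residue field. A finitely generated subfield of $E$ lies in some $\mathbb Q(\sqrt2)(z^{1/n})$, whose value group is cyclic and whose residue field is $\mathbb Q(\sqrt2)$. So $(*)$ holds, and $vE\subseteq\mathbb Q$, $k_E\subseteq\mathbb Q(\sqrt2)$ with $v(z)$ normalized to $-1$. Since $z^{1/n}+z^{-1/n}\in E$ has value $-1/n$ for every $n$, $vE=\mathbb Q$. The element $\dfrac{\sqrt2(z-z^{-1})}{z+z^{-1}}$ is $\sigma$-invariant with residue $\sqrt2$, so $k_E=\mathbb Q(\sqrt2)$. $\blacksquare$

For $\mathbb Q(\sqrt2)(z)^\sigma\subset\mathbb Q(\sqrt2)(z^{1/2})^\sigma$ we have $d=2$, $e=2$, $f=1$, and (1) reads $2\le2$.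

## 9. Real closed fields with a normal integer part

In $\mathbb Q(t)^{rc}$ the corrections $r$ of Section 4 were algebraic over $\mathbb Q(x)$. When there is always room for a sufficiently independent $r$, the choice of representatives can be carried through.

Recall that two positive elements $\gamma,\delta$ of an ordered abelian group belong to the same archimedean class if $\gamma\le n\delta$ and $\delta\le n\gamma$ for some $n\in\mathbb N$. Classes are ordered by $[\gamma]<[\delta]$ iff $n\gamma<\delta$ for all $n$. A negative element is assigned the class of its absolute value. For instance, in $\mathbb Z\times\mathbb Z$ ordered lexicographically there are two classes, those of $(0,1)$ and of $(1,0)$, and the first is smaller. A set of classes is coinitial if every class is $\ge$ some member of it.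

**Theorem 9.1.** Let $F$ be a non-archimedean RCF and $\kappa=|F|$. Suppose that (i) $\operatorname{trdeg}_{\mathbb Q}k_F=\kappa$, or (ii) no set of fewer than $\kappa$ archimedean classes of $vF^{>0}$ is coinitial in the set of all archimedean classes of $vF^{>0}$. Then $F$ has a normal integer part, namely one isomorphic as a ring to $\{p\in\mathbb Q[X_i:i\in I]:p(0)\in\mathbb Z\}$ for some set $I$.

**Step 1: room for a correction.** This step finds, for every subfield $E\subseteq F$ with $\operatorname{trdeg}_{\mathbb Q}E<\kappa$, an element $r\in O_F$ such that

* in case (i), the residue $\bar r$ is transcendental over $k_E$;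
* in case (ii), $\gamma=v(r)>0$ and $n\gamma<\delta$ for all $n\in\mathbb N$ and all $0<\delta\in vE$.

We first recall (Engler–Prestel, Theorem 3.4.3 and its proof) that both $\operatorname{trdeg}_{\mathbb Q}k_E$ and the rational rank of $vE$ are at most $\operatorname{trdeg}_{\mathbb Q}E$. If elements of $O_E$ have algebraically independent residues, they are algebraically independent: nonzero rationals are units of $O_E$, so a polynomial relation would reduce to a nontrivial one. If elements have $\mathbb Q$-independent values, distinct monomials in them have distinct values and nonzero rational coefficients have value $0$, so no nontrivial polynomial relation over $\mathbb Q$ holds.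

In case (i), $\operatorname{trdeg}_{\mathbb Q} k_E<\kappa=\operatorname{trdeg}_{\mathbb Q} k_F$, so $k_F$ is not algebraic over $k_E$, and $r$ exists. In case (ii), representatives in $vE$ of distinct archimedean classes are $\mathbb Q$-independent. So $vE$ meets at most $\operatorname{trdeg}_{\mathbb Q}E<\kappa$ archimedean classes of $vF^{>0}$. These are not coinitial, so some $\gamma\in vF^{>0}$ has a class strictly below all of them. Take $r$ with $v(r)=\gamma$.

**Step 2: finite values force finite coefficients.** This step shows what $r$ buys us: if $q(X)=\sum_{j\le d}q_jX^j\in E[X]$ and $q(r)$ is finite, then all $q_j$ are finite. Let $q\ne0$.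

*Case (i).* Let $q_m$ be a coefficient of minimal value. The polynomial $q/q_m$ has coefficients in $O_E$, and its reduction is nonzero. By transcendence of $\bar r$ over $k_E$, the residue of $q(r)/q_m$ is nonzero. So $v(q(r))=\min_jv(q_j)$, and if this is $\ge0$, all $q_j$ are finite.

*Case (ii).* For $i<j$ with $q_i,q_j\ne0$, the difference $v(q_i)-v(q_j)$ lies in $vE$, while $(j-i)\gamma$ is positive and smaller than every positive element of $vE$, so it is not in $vE$. Hence the values $v(q_j)+j\gamma$ with $q_j\ne0$ are pairwise distinct, and $v(q(r))=\min_j(v(q_j)+j\gamma)\ge0$. If some $v(q_j)<0$, then $-v(q_j)$ is a positive element of $vE$, so $j\gamma<-v(q_j)$ and $v(q_j)+j\gamma<0$, a contradiction.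

**Step 3: the construction.** This step builds the $\mathbb Q$-algebra to which Lemma 3.2 will be applied. Enumerate $F=\{a_\alpha:\alpha<\kappa\}$. We construct an increasing chain of subrings $A_\alpha$ such that $A_\alpha$ is a polynomial ring over $\mathbb Q$ in at most $|\alpha|$ variables, the variables of $A_\alpha$ are among those of $A_{\alpha+1}$, and $A_\alpha\cap O_F=\mathbb Q$. Put $A_0=\mathbb Q$ and take unions at limits; the properties persist, since at most one variable is added at each stage. At stage $\alpha$ write $a=a_\alpha$. If $a\in A_\alpha+O_F$, put $A_{\alpha+1}=A_\alpha$. Otherwise let $E=\operatorname{Frac}(A_\alpha)(a)$. Its transcendence degree is at most $|\alpha|+1<\kappa$, as $\kappa$ is infinite. Choose $r$ as in Step 1 for this $E$, and set $b=a+r$, $A_{\alpha+1}=A_\alpha[b]$.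

**Step 4: the new variable creates no finite elements.** This step verifies the inductive properties. Let $p=\sum_{i\le d}p_iX^i\in A_\alpha[X]$ have degree $d\ge1$. We claim that $p(b)$ is infinite. Write $p(a+X)=\sum_jq_jX^j$ with $q_j\in E$. Then
$$q_d=p_d,\qquad q_{d-1}=p_{d-1}+d\,p_d\,a. \tag{2}$$
If $p(b)=\sum_jq_jr^j$ were finite, all $q_j$ would be finite by Step 2. Then $p_d\in A_\alpha\cap O_F=\mathbb Q$ with $p_d\ne0$, and finiteness of $q_{d-1}$ in (2) gives
$$a\in-\frac{p_{d-1}}{d\,p_d}+O_F\subseteq A_\alpha+O_F,$$
a contradiction.

In particular $p(b)\ne0$ for all such $p$, so $b$ is transcendental over $\operatorname{Frac}A_\alpha$, and $A_{\alpha+1}$ is a polynomial ring with the one new variable $b$. An element of $A_{\alpha+1}$ is $p(b)$ with $p\in A_\alpha[X]$. It is infinite if $\deg p\ge1$, so $A_{\alpha+1}\cap O_F=A_\alpha\cap O_F=\mathbb Q$. Finally $a=b-r\in A_{\alpha+1}+O_F$.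

**Step 5: the integer part.** This step applies Lemma 3.2. Let $A=\bigcup_{\alpha<\kappa}A_\alpha$. It is a polynomial ring over $\mathbb Q$, hence a unique factorization domain and normal. By Step 4, $A\cap O_F=\mathbb Q$, and $A+O_F=F$ since every $a_\alpha$ was treated. Let $\varphi:A\to\mathbb Q$ send all variables to $0$. By Lemma 3.2, $\varphi^{-1}(\mathbb Z)=\{p\in A:p(0)\in\mathbb Z\}$ is a normal integer part of $F$. $\blacksquare$

**Corollary 9.2.** Let $F=k(t)^{rc}$ with $k$ an archimedean RCF and $t>k$. If $\operatorname{trdeg}_{\mathbb Q}k=0$, then $F$ has no normal integer part. If $\operatorname{trdeg}_{\mathbb Q}k$ is infinite, then $F$ has one. In particular, having a normal integer part is not an elementary property of RCFs.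

*Proof.* If $\operatorname{trdeg}_{\mathbb Q}k=0$, then $F$ is a non-archimedean RCF of transcendence degree $1$ over $\mathbb Q$, and Corollary 2.4 applies. Suppose that $\operatorname{trdeg}_{\mathbb Q}k$ is infinite. Then $\operatorname{trdeg}_{\mathbb Q}k=|k|=|F|$. The residue field of $k(t)$ is $k$, because the natural valuation there is $-\deg$, and $k_F$ is an ordered algebraic extension of it, so $k_F=k$ as $k$ is real closed. Hypothesis (i) of Theorem 9.1 holds. For the last assertion, compare $k=\mathbb Q^{rc}$ with $k=\mathbb R$: by Tarski's theorem all RCFs satisfy the same first-order sentences. $\blacksquare$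

Which RCFs outside these theorems have normal integer parts is not settled by the arguments above. They do not decide, for example, the fields $k(t)^{rc}$ with $0<\operatorname{trdeg}_{\mathbb Q}k<\infty$.
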